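# Strong approximation on a simply connected group after removing a closed subset of codimension two

## 1. Adelic points, strong approximation, and simply connected groups

Throughout, $k$ is a number field, $\Omega_k$ its set of places, $\infty\subset\Omega_k$ the set of archimedean places, $k_v$ the completion at $v$. For $v$ finite, $O_v$ is the ring of integers of $k_v$, $\mathbf F_v$ its residue field, and $q_v=\#\mathbf F_v$. The absolute values $|\cdot|_v$ are normalized: $|x|_v=q_v^{-\mathrm{ord}_v(x)}$ for $v$ finite, the usual one for $v$ real, the square of the usual one for $v$ complex. So $\prod_v|x|_v=1$ for $x\in k^\times$. For a finite set $B\supset\infty$, $O_B$ is the ring of $B$-integers. A *variety* is a smooth, separated, geometrically integral $k$-scheme of finite type. We put $\operatorname{codim}\emptyset=\infty$.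

**Definition (adelic topology).** Let $X$ be a variety, $S\subset\Omega_k$ finite, and $\mathcal X$ a model of $X$: a separated scheme of finite type over some $O_{B_0}$ with generic fibre $X$. Then $X(\mathbf A_k^S)$ is the restricted product of the spaces $X(k_v)$, $v\notin S$, with respect to $\mathcal X(O_v)$. A basis of its topology is given by the sets
$$\prod_{v\in B\setminus S}U_v\times\prod_{v\notin B}\mathcal X(O_v),\qquad B\supset B_0\cup S\ \text{finite},\quad U_v\subset X(k_v)\ \text{open}.$$
Two models become isomorphic over $O_B$ for $B$ large, so the topology does not depend on the model.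

*Example.* For $X=\mathbf G_m$ with model $xy=1$, $\mathcal X(O_v)=O_v^\times$. More generally, if $\mathcal Z\subset\mathcal X$ is closed and $\mathcal U=\mathcal X\setminus\mathcal Z$, then
$$\mathcal U(O_v)=\{x\in\mathcal X(O_v):\ \bar x\notin\mathcal Z(\mathbf F_v)\},$$
where the bar is reduction: since $O_v$ is local, an $O_v$-point lands in an open subscheme as soon as its closed point does. For $\mathbf A^2\setminus\{0\}$ over $\mathbf Q$ this says that $\mathcal U(\mathbf Z_p)$ is the set of pairs in $\mathbf Z_p^2$ that are not both divisible by $p$. So removing $Z$ imposes a condition at *every* place. That is the whole difficulty.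

**Definition (strong approximation).** $X$ satisfies strong approximation (SA) off $S$ if $X(k)$ is dense in $X(\mathbf A_k^S)$; that is, if every nonempty basic open set contains a point of $X(k)$.

*Example.* Over $\mathbf Q$ with $S=\{\infty\}$, SA for $\mathbf A^1$ is the Chinese remainder theorem: prescribe $x$ up to small error at finitely many primes, and require it to be integral at the others. On the other hand $\mathbf G_m=\mathbf A^1\setminus\{0\}$ fails: a rational number that is a unit at every prime is $\pm1$, so the open set $(2+5\mathbf Z_5)\times\prod_{p\ne5}\mathbf Z_p^\times$ contains no rational point. Here a subset of codimension $1$ was removed.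

**Definition (arithmetic purity).** $X$ verifies arithmetic purity for SA off $S$ if $X\setminus Z$ satisfies SA off $S$ for every closed $Z\subset X$ with $\operatorname{codim}(Z,X)\ge2$.

*Example.* For $X=\mathbf A^1$ the only such $Z$ is empty, so purity over $\mathbf Q$ off $\{\infty\}$ is just SA for $\mathbf A^1$. For $X=\mathbf A^2$ the sets $Z$ are the finite sets of closed points; we treat $Z=\{0\}$ in Section 3.

**Definition (the groups).** A connected linear algebraic group $G$ over $k$ is *semisimple* if $G_{\bar k}$ has no nontrivial connected solvable normal subgroup. It is *simply connected* if every isogeny $G'\to G_{\bar k}$ from a connected group is an isomorphism (we are in characteristic $0$). We use the standard decomposition: a semisimple simply connected $G$ is a product $\prod_{i=1}^mG_i$ of its $k$-simple factors, and $G_i=R_{k_i/k}G_i'$ (Weil restriction) with $k_i/k$ finite and $G_i'$ absolutely almost simple simply connected over $k_i$. Thus $G_i(k)=G_i'(k_i)$ and $G_i(k_v)=\prod_{w\mid v}G_i'(k_{i,w})$. If $G\ne1$ then $\dim G\ge3$.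

*Example.* $\mathrm{SL}_n$ is simply connected; $\mathrm{PGL}_2$ is not, because of $\mathrm{SL}_2\to\mathrm{PGL}_2$. If $Q$ is a quaternion algebra over $k$, the group $\mathrm{SL}_1(Q)$ of elements of reduced norm $1$ is a form of $\mathrm{SL}_2$, hence simply connected. For the Hamilton quaternions over $\mathbf Q$ it is the quadric $x^2+y^2+z^2+w^2=1$.

**Definition (quasi-split).** $G$ is quasi-split if it has a Borel subgroup defined over $k$.

*Example.* $\mathrm{SL}_n$ is quasi-split (upper triangular matrices). If $Q$ is a division algebra, $G=\mathrm{SL}_1(Q)$ is not. In fact every $k$-morphism $\mathbf A^1\to\mathrm{SL}_1(Q)$ is constant: it is a polynomial $f\in Q[t]$, $t$ central, with $f\bar f=1$; if $c\ne0$ is its leading coefficient and $e$ its degree, then $f\bar f$ has leading term $\mathrm{Nrd}(c)t^{2e}$ with $\mathrm{Nrd}(c)\ne0$, so $e=0$. A Borel subgroup over $k$ would have unipotent radical isomorphic to $\mathbf A^1$, which is impossible.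

When does $G$ itself satisfy SA? The answer is a theorem we take as given.

**(KP) Kneser–Platonov** (Platonov–Rapinchuk, *Algebraic Groups and Number Theory*, Thm 7.12). Let $G$ be semisimple simply connected over $k$ and $S$ finite nonempty. Then $G$ satisfies SA off $S$ if and only if $\prod_{v\in S}G_i(k_v)$ is noncompact for every $k$-simple factor $G_i$.

*Example.* Let $G:\ x^2+y^2+z^2+w^2=1$ over $\mathbf Q$. Off $S=\{\infty\}$ it fails SA, since $G(\mathbf R)$ is the compact sphere; directly, the infinite Hausdorff open set $\prod_p\mathcal G(\mathbf Z_p)$ contains just the $8$ integral points, so some nonempty open subset of it contains none. Off $S=\{5\}$ it satisfies SA: $-1$ is a square in $\mathbf Q_5$, so the Hamilton quaternions split at $5$ and $G(\mathbf Q_5)\cong\mathrm{SL}_2(\mathbf Q_5)$ is noncompact. This $G$ is not quasi-split.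

## 2. Purity without a Borel subgroup: the theorems

Cao–Liang–Xu (2017) prove: a semisimple simply connected *quasi-split* group over $k$ verifies arithmetic purity off any finite $S\ne\emptyset$. The text "Strong approximation for Abelian varieties" asks to remove the quasi-splitness condition. Of course $G$ must satisfy SA off $S$ to begin with. So the question is: **if a semisimple simply connected $G$ satisfies SA off $S$, does $G\setminus Z$ satisfy SA off $S$ for every closed $Z$ of codimension at least two?** The answer is yes.

**Theorem 1.** Let $G$ be a semisimple simply connected group over a number field $k$, and let $S\ne\emptyset$ be a finite set of places such that $G$ satisfies SA off $S$. Then for every closed $Z\subset G$ with $\operatorname{codim}(Z,G)\ge2$, the variety $G\setminus Z$ satisfies SA off $S$.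

**Theorem 2.** Let $G$ be semisimple simply connected over $k$, $S\neq\emptyset$ finite, and $U\subset G$ nonempty open. Then $U$ satisfies SA off $S$ if and only if $G$ does and $\operatorname{codim}(G\setminus U,G)\ge2$.

**Theorem 3.** Let $G,S$ be as in Theorem 1 and $X=G/H$ with $H\subset G$ a closed semisimple simply connected $k$-subgroup. Then $X$ verifies arithmetic purity off $S$. In particular, let $q$ be a nondegenerate quadratic form in $n\ge4$ variables over $k$, isotropic over $k_{v_0}$ for some $v_0\in S$, and let $X=\{q=a\}$ with $a\in k^\times$ and $X(k)\neq\emptyset$. Then $X\setminus Z$ satisfies SA off $S$ whenever $\operatorname{codim}(Z,X)\ge2$.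

*An instance.* Take $G:\ x^2+y^2+z^2+w^2=1$ over $\mathbf Q$, $S=\{5\}$, $Z=\{z=w=0\}$. Let $\Omega$ be a nonempty open subset of the real sphere. The set of adelic points with real component in $\Omega\setminus Z(\mathbf R)$ and components in $\mathcal U(\mathbf Z_p)$ for all $p\neq5$ is open, and nonempty because $(0,0,1,0)\in\mathcal U(\mathbf Z_p)$. A rational point in it has coordinates in $\mathbf Z[1/5]$. So Theorem 1 produces integers with $X^2+Y^2+Z^2+W^2=25^m$, with $(X,Y,Z,W)/5^m\in\Omega$, and with $\gcd(Z,W)$ a power of $5$.

Besides (KP), Theorem 1 uses three published inputs.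

* **(BHC)** Borel–Harish-Chandra: for $G$ semisimple, $G(k)\backslash G(\mathbf A_k)$ has finite volume.
* **($\tau$)** Clozel, *Démonstration de la conjecture $\tau$*, Invent. Math. 151 (2003): if $G'$ is absolutely almost simple simply connected over a number field $K$ and $w$ is a place with $G'(K_w)$ noncompact, then the trivial representation is isolated in the automorphic dual of $G'(K_w)$. The terms are recalled in Section 5.
* The Lang–Weil estimates: for a scheme of finite type over $O_B$ whose fibres are geometrically irreducible of dimension $D$, the number of $\mathbf F_v$-points is $q_v^D+O(q_v^{D-1/2})$, uniformly in $v$.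

Theorem 2 also uses Chebotarev's theorem and $\operatorname{Pic}G_{\bar k}=0$ for $G$ simply connected. Theorem 3 also uses the theorems of Kneser and Kneser–Harder–Chernousov on $H^1$, stated in Section 10.

## 3. The plane minus a point, and $\mathrm{SL}_2$ minus the identity

Let $k=\mathbf Q$, $S=\{\infty\}$.

**$\mathbf A^2\setminus\{0\}$ satisfies SA.** We are given a finite set $B$ of primes and, after shrinking, nonempty open $V_p\times W_p\subset\mathbf Q_p^2\setminus\{0\}$ for $p\in B$. By the Chinese remainder theorem choose $x\in\mathbf Z[1/p:p\in B]$, $x\neq0$, with $x\in V_p$ for $p\in B$. Only finitely many primes outside $B$ divide $x$. Again by the Chinese remainder theorem choose $y$, integral outside $B$, with $y\in W_p$ for $p\in B$ and $y\equiv1$ modulo each prime outside $B$ dividing $x$. Then no prime outside $B$ divides both $x$ and $y$.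

**$\mathrm{SL}_2\setminus\{1\}$ satisfies SA.** Given a basic open set with $U_p\subset\mathrm{SL}_2(\mathbf Q_p)\setminus\{1\}$ for $p\in B$, use SA for $\mathrm{SL}_2$ to get $\gamma_0=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ with $\gamma_0\in U_p$ for $p\in B$, integral elsewhere, and $c\neq0$ (shrink one $U_p$ so that $c\ne0$ on it, enlarging $B$ if it is empty). If $p\nmid c$ then $\gamma_0\not\equiv1$. The finitely many $p\notin B$ dividing $c$ need repair. Replace $\gamma_0$ by
$$\gamma_0\begin{pmatrix}1&s\\0&1\end{pmatrix}=\begin{pmatrix}a&as+b\\c&cs+d\end{pmatrix},$$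
with $s$ integral outside $B$, so small at $p\in B$ that we stay in $U_p$, and with $as+b\not\equiv0\pmod p$ for the $p\notin B$ dividing $c$. The last condition can be met: $p\mid c$ and $ad-bc=1$ give $p\nmid a$, so $s\mapsto as+b$ is onto modulo $p$.

In both cases the pattern is the same: find a rational point whose bad primes form a finite set that is now *known*, then move the point along a copy of $\mathbf A^1$ to repair exactly those primes without creating new ones.

**Where this stops.** The repair needs a nonconstant morphism $\mathbf A^1\to G$ over $k$. For $G=\mathrm{SL}_1(Q)$ with $Q$ division, Section 1 shows there is none. There is nothing to move along. For general $G$ we must find a point that is good at all places at once.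

## 4. Random rational points, and why $d^2$ beats $d$

Replace "moving" by "choosing at random". In Section 7 we shall build probability measures $P_n$ on $G(k)$, supported on elements $\gamma$ that satisfy the conditions at a finite set of places, are integral elsewhere, and have size at most $Ce^{an}$; their reductions modulo $v$ are equidistributed in $\mathcal G(\mathbf F_v)$ with error $O(\lambda^nq_v^D)$, where $D=\dim G$ and $\lambda<1$. Let us see what this gives directly.

Since $\operatorname{codim}Z\ge2$, the proportion of $\mathcal Z(\mathbf F_v)$ in $\mathcal G(\mathbf F_v)$ is $O(q_v^{-2})$, and $\sum_vq_v^{-2}<\infty$. So, once finitely many places are handled separately, a union bound shows that with positive probability $\bar\gamma\notin\mathcal Z(\mathbf F_v)$ for all $v$ with $q_v\le z$, provided the accumulated error $O(z^{D+1}\lambda^n)$ is small. This allows $z=e^{\delta n}$ with a small $\delta>0$.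

**The exact point of failure** is at the places with $q_v>e^{\delta n}$. There the equidistribution error is eventually larger than $1$ and says nothing. What remains is the product formula: if $F_0$ is a polynomial of degree $d_0$ vanishing on $Z$ and $F_0(\gamma)\ne0$, then $F_0(\gamma)$ has size $e^{ad_0n+O(1)}$ at the finitely many exceptional places, so at most about $ad_0/\delta$ places with $q_v>e^{\delta n}$ divide it. All but boundedly many large places are fine. But one bad place is enough to lose, and nothing in the construction makes $ad_0/\delta$ smaller than $1$.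

**How to get past it.** Give $\gamma$ many chances. Fix elements $t_1,\dots,t_N\in G(k)$ close to $1$ and ask that *some* $\gamma t_i$ avoid $Z$, that is, that $\gamma$ avoid $Z_i=Zt_i^{-1}$ modulo every place for *one* $i$. If the $t_i$ are generic, a point of $\mathcal G(\mathbf F_v)$ lies in at most $D-1$ of the $Z_i$. So each bad large place spoils at most $D-1$ indices. The price is that we need one function $F$ vanishing on *all* $Z_i$, and its degree $d$ bounds the number of bad places by about $ad/\delta$. We win if $N>(D-1)(ad/\delta+1)$.

Now count. Functions of degree $\le d$ on $G$ form a space of dimension $\gg d^D$, and vanishing on one $Z_i$ costs $O(d^{\dim Z})=O(d^{D-2})$ conditions. So we can afford $N\asymp d^2$ translates with a single $F$ of degree $d$, while the bad places grow only linearly in $d$. The constants $a$ and $\delta$ do not depend on $d$; take $d$ large.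

*A toy picture of the count.* In $\mathbf A^2$ with $Z$ a point, the translates are $N$ distinct points. Polynomials of degree $\le d$ form a space of dimension $(d+1)(d+2)/2$, so any $N\le d^2/2$ points lie on a curve $F=0$ of degree $\le d$. A large prime at which the points stay distinct spoils at most one of them.

*The role of codimension two.* If $Z$ had codimension $1$, each $Z_i$ would cost $\asymp d^{D-1}$ conditions, and this count would allow only $N=O(d)$ translates against $O(d)$ bad places. The inequality could no longer be forced by taking $d$ large. Theorem 2 shows that the statement itself is then false.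

Now the proof. If $G=1$ or $Z=\emptyset$, Theorem 1 is trivial. From here to the end of Section 8, $G\ne1$, $Z\neq\emptyset$, $D=\dim G\ge3$, and $\mathbf A=\mathbf A_k$.

## 5. A spectral gap on $G(k)\backslash G(\mathbf A)$

### Weak containment and the automorphic dual

Let $H$ be a second countable locally compact group. Its unitary representations correspond to the nondegenerate $*$-representations of the $C^*$-algebra $C^*(H)$, the completion of $L^1(H)$.

**Definition (weak containment).** A unitary representation $\pi$ is weakly contained in $\sigma$ if $\|\pi(x)\|\le\|\sigma(x)\|$ for all $x\in C^*(H)$; equivalently, $\ker\sigma\subset\ker\pi$. For $\pi=1$ this holds if and only if $\sigma$ has *almost invariant vectors*: for every compact $Q\subset H$ and $\varepsilon>0$ there is a unit vector $\varphi$ with $\sup_{q\in Q}\|\sigma(q)\varphi-\varphi\|<\varepsilon$.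

*Example.* Let $\mathbf R$ act on $L^2(\mathbf R)$ by translation. No nonzero vector is invariant, but $1$ is weakly contained: for $f_n=(2n)^{-1/2}1_{[-n,n]}$, the translate by $t$ with $|t|\le2n$ differs from $f_n$ on a set of length $2|t|$, so the squared distance is $|t|/n\to0$ uniformly for bounded $t$.

**Definition (automorphic dual).** Let $G'$ be as in ($\tau$) and $H=G'(K_w)$. The automorphic dual is the set of irreducible unitary representations of $H$ weakly contained in $L^2(G'(K)\backslash G'(\mathbf A_K))$. If $A$ is the image of $C^*(H)$ in the bounded operators on this $L^2$, it is the dual $\hat A$. The Fell topology on $\hat A$ is described as follows: the open sets are $\{\pi:\pi|_J\ne0\}$ for closed two-sided ideals $J\subset A$, and restriction identifies this set with $\hat J$. "Isolated" means that $\{1\}$ is open.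

*Example.* If $H$ is a finite group, any such $A$ is a finite product of matrix algebras, $\hat A$ is finite, every subset of it is open, and every point is isolated. In contrast, for $H=\mathbf R$ acting on $L^2(\mathbf R)$, $A\cong C_0(\hat{\mathbf R})$, the dual is the line, and no point is isolated.

### The lemma

By (KP), since $G$ satisfies SA off $S$, for each $i$ there is a place $w_i$ of $k_i$ above a place of $S$ such that $H_i:=G_i'(k_{i,w_i})$ is noncompact. Put $H=\prod_iH_i$, a direct factor of $G(k_S):=\prod_{v\in S}G(k_v)$. Let
$$X_i=G_i(k)\backslash G_i(\mathbf A)=G_i'(k_i)\backslash G_i'(\mathbf A_{k_i}),\qquad X=G(k)\backslash G(\mathbf A)=\prod_iX_i,$$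
with the invariant probability measures, which exist by (BHC). Let $(\rho(g)\varphi)(x)=\varphi(xg)$, let $\rho(\mu)=\int\rho(h)\,d\mu(h)$ for a measure $\mu$ on $H$, and let $L^2_0$ be the orthogonal complement of the constants.

**Lemma 1.** There are a symmetric compactly supported probability measure $\mu$ on $H$ and $\lambda\in(0,1)$ with $\|\rho(\mu)\varphi\|\le\lambda\|\varphi\|$ for all $\varphi\in L^2_0(X)$.

*Proof.* **Step 1: the $H_i$-invariant vectors in $L^2(X_i)$ are the constants.** This uses SA for $G_i'$ at the single place $w_i$. Since $H_i$ is a direct factor of $G_i'(\mathbf A_{k_i})$, it is normal, so the space of $H_i$-invariant vectors is stable under $G_i'(\mathbf A_{k_i})$. For $\varphi$ in it and $\alpha\in C_c(G_i'(\mathbf A_{k_i}))$, the vector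
$$\rho(\alpha)\varphi(x)=\int\alpha(g)\varphi(xg)\,dg=\int\alpha(x^{-1}g)\varphi(g)\,dg$$
is again $H_i$-invariant, and it is a continuous function, because $\varphi$ is locally integrable on $G_i'(\mathbf A_{k_i})$. Letting $\alpha$ run through an approximate identity, such vectors are dense in the space of invariant vectors. So it suffices to treat a continuous invariant $f$. For each $h\in H_i$, $f(xh)=f(x)$ almost everywhere, hence everywhere. Thus $f$ is constant on $G_i'(k_i)xH_i=G_i'(k_i)H_ix$ (normality). By (KP) $G_i'$ satisfies SA off $w_i$, so $G_i'(k_i)H_i$ is dense in $G_i'(\mathbf A_{k_i})$, and so is $G'_i(k_i)H_ix$. Hence $f$ is constant.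

**Step 2: the trivial representation is not weakly contained in $L_0^2(X_i)|_{H_i}$.** Isolation of $1$ is turned into a projection. Let $A$ be the image of $C^*(H_i)$ in the operators on $L^2(X_i)$. The trivial representation lies in $\hat A$, because the constants lie in $L^2(X_i)$; let $\chi:A\to\mathbf C$ be its character. By ($\tau$), $\{\chi\}$ is open in $\hat A$, so there is a closed two-sided ideal $J\subset A$ with $\hat J=\{\chi|_J\}$. Irreducible representations separate the points of $J$, so $\chi|_J$ is injective and $J\cong\mathbf C$. Let $p\in J$ be the element with $\chi(p)=1$; it is a projection and $J=\mathbf Cp$. For $x\in A$ we have $xp\in J$ and $\chi(xp)=\chi(x)$, so $xp=\chi(x)p$. Hence $A$ acts on $pL^2(X_i)$ through $\chi$, which means that $pL^2(X_i)$ consists of $H_i$-invariant vectors. Conversely $A$ acts on every $H_i$-invariant vector through $\chi$, so $p$ fixes it. By Step 1, $p$ is the orthogonal projection onto the constants, and it acts as $0$ on $L^2_0(X_i)$. If $1$ were weakly contained in $L^2_0(X_i)|_{H_i}$, we would have $|\chi(x)|\le\|x|_{L^2_0(X_i)}\|$ for all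 $x\in A$; for $x=p$ this reads $1\le0$, a contradiction.

Consequently $L^2_0(X_i)|_{H_i}$ has no almost invariant vectors. Enlarging the compact set if necessary, there are a compact symmetric neighborhood $Q$ of $1$ in $H_i$ and $\varepsilon>0$ with
$$\sup_{q\in Q}\|\rho(q)\varphi-\varphi\|\ge\varepsilon\quad\text{for all unit }\varphi\in L^2_0(X_i).$$

**Step 3: a measure $\mu_i$ on $H_i$ with norm less than $1$.** The group $H_i$ is unimodular; let $\operatorname{meas}$ be a Haar measure. Let $\mu_i$ be a probability measure with continuous, compactly supported density $\psi\ge0$, $\psi(g)=\psi(g^{-1})$, positive on the compact set $Q^2$. Then $\nu=\mu_i*\mu_i$ has the continuous density $h\mapsto\int\psi(g)\psi(g^{-1}h)\,dg$. For $h\in Q^2$ the integrand at $g=1$ is $\psi(1)\psi(h)>0$, so the density is positive on $Q^2$, hence bounded below there by a positive constant. By symmetry $\rho(\mu_i)$ is self-adjoint, so $\rho(\nu)=\rho(\mu_i)^2\ge0$, and on $L^2_0(X_i)$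
$$\|\rho(\mu_i)\|^2=\|\rho(\nu)\|=\sup_{\|\varphi\|=1}\langle\rho(\nu)\varphi,\varphi\rangle\le1 .$$
Suppose this is $1$. Then there are unit vectors $\varphi_n\in L^2_0(X_i)$ with $\langle\rho(\nu)\varphi_n,\varphi_n\rangle\to1$, so
$$\int\|\rho(h)\varphi_n-\varphi_n\|^2d\nu(h)=2-2\operatorname{Re}\langle\rho(\nu)\varphi_n,\varphi_n\rangle\to0 .$$
Let $E_n=\{h\in Q^2:\|\rho(h)\varphi_n-\varphi_n\|<\varepsilon/3\}$. By Chebyshev's inequality $\nu(Q^2\setminus E_n)\to0$, and by the lower bound for the density $\operatorname{meas}(Q^2\setminus E_n)\to0$. Fix $n$ with $2\operatorname{meas}(Q^2\setminus E_n)<\operatorname{meas}(Q)$, and let $q\in Q$. For $h\in Q$ both $h$ and $qh$ lie in $Q^2$. The set of $h\in Q$ with $h\notin E_n$, and the set of $h\in Q$ with $qh\notin E_n$, each have measure at most $\operatorname{meas}(Q^2\setminus E_n)$. So some $h\in Q$ has $h,qh\in E_n$, and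
$$\|\rho(q)\varphi_n-\varphi_n\|\le\|\rho(q)\varphi_n-\rho(qh)\varphi_n\|+\|\rho(qh)\varphi_n-\varphi_n\|=\|\varphi_n-\rho(h)\varphi_n\|+\|\rho(qh)\varphi_n-\varphi_n\|<\tfrac{2\varepsilon}3 .$$
This holds for all $q\in Q$ with the same $n$, contradicting the choice of $Q,\varepsilon$. So $\lambda_i:=\|\rho(\mu_i)|_{L^2_0(X_i)}\|<1$.

**Step 4: passing to the product.** Put $\mu=\bigotimes_i\mu_i$ on $H$. The space $L^2_0(X)$ is the orthogonal sum, over nonempty $I\subset\{1,\dots,m\}$, of $\bigotimes_{i\in I}L^2_0(X_i)\otimes\bigotimes_{i\notin I}\mathbf C$. On such a summand $\rho(\mu)=\bigotimes\rho(\mu_i)$ has norm at most $\prod_{i\in I}\lambda_i\le\max_i\lambda_i$. Any $\lambda\in(0,1)$ with $\lambda\ge\max_i\lambda_i$ works. $\square$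

Let $\mu^n$ be the $n$-fold convolution, so $\rho(\mu^n)=\rho(\mu)^n$. Splitting off the constants, for $\varphi_1,\varphi_2\in L^2(X)$,
$$\Big|\langle\rho(\mu^n)\varphi_1,\varphi_2\rangle-\int\varphi_1\int\bar\varphi_2\Big|\le\lambda^n\|\varphi_1\|\,\|\varphi_2\|.\tag{1}$$

### The growth constant $a$ and the exponent $\delta$

Fix a closed embedding of $k$-groups $G\subset\mathrm{SL}_r\subset M_r=\mathbf A^{r^2}$, and put $\|g\|_v=\max_{a,b}|g_{ab}|_v$. Then $\|gh\|_v\le r_v\|g\|_v\|h\|_v$, with $r_v=1$, $r$, $r^2$ for $v$ finite, real, complex. An element of $\operatorname{supp}\mu^n$ is a product of $n$ elements of the compact set $\operatorname{supp}\mu$. Hence there is $a>0$, depending only on $\mu$ and the embedding, with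
$$\prod_{v\in S}\max(1,\|h\|_v)\le e^{an}\qquad(h\in\operatorname{supp}\mu^n,\ n\ge1).\tag{2}$$
Put
$$\delta=\frac{\log(1/\lambda)}{2(D+1)},\qquad\text{so that}\qquad (e^{\delta n})^{D+1}\lambda^n=\lambda^{n/2}.$$

## 6. Generic translates of $Z$ and one function vanishing on all of them

**Step 1: choice of $d$ and $N$.** We make the count of Section 4 precise before choosing anything else. Give $Z$ its reduced structure. For $Y\subset G$ closed, let $R_d(Y)$ be the image in $k[Y]$ of the polynomials of degree $\le d$ on $M_r$. The $r^2$ coordinates generate $k[G]$, so some $D$ of them are algebraically independent on $G$, and counting monomials in these gives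
$$\dim R_d(G)\ge\binom{d+D}D>\frac{d^D}{D!}\qquad(d\ge1).$$
By homogenization, $R_d(Z)$ is isomorphic to the degree-$d$ part of the homogeneous coordinate ring of the closure of $Z$ in $\mathbf P^{r^2}$: a polynomial of degree $\le d$ vanishes on $Z$ exactly if its degree-$d$ homogenization vanishes on that closure. So for large $d$ its dimension is a polynomial in $d$ of degree $\dim Z\le D-2$, and there is $c_2>0$ with $\dim R_d(Z)\le c_2d^{D-2}$ for all $d\ge1$. Put $N=\lfloor d^2/(2c_2D!)\rfloor$ and fix $d$ so large that
$$N>(D-1)\Big(\frac{ad}\delta+1\Big).\tag{3}$$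
This is possible because $a,\delta,c_2$ do not depend on $d$.

**Step 2: models and point counts.** We need uniform bounds for $\#\mathcal G(\mathbf F_v)$ and $\#\mathcal Z(\mathbf F_v)$. Let $\mathcal G,\mathcal Z$ be the schematic closures of $G,Z$ in $\mathrm{SL}_r$ over $O_{B_0}$, with $B_0\supset S\cup\infty$ finite. They are flat, and $\mathcal Z\subset\mathcal G$. Put $U=G\setminus Z$ and $\mathcal U=\mathcal G\setminus\mathcal Z$. For $B_0$ large, $\mathcal G$ is a smooth group scheme with geometrically connected fibres of dimension $D$, and for $v\notin B_0$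
$$\tfrac12q_v^D\le\#\mathcal G(\mathbf F_v)\le2q_v^D,\qquad\#\mathcal Z(\mathbf F_v)\le c_3q_v^{D-2}.\tag{4}$$
The first estimate is Lang–Weil. The second follows from the next remark, which we shall use several times.

**(NN)** *Let $\mathcal Y$ be an affine scheme of finite type over $O_{B_0}$ whose generic fibre has dimension $\le e$. Then there are a finite $B_1\supset B_0$ and $c$ with $\#\mathcal Y(\mathbf F_v)\le cq_v^e$ for $v\notin B_1$, and the same $c$ works for every larger $B_1$.*

If the generic fibre is empty, then $1$ is a torsion element of $O_{B_0}[\mathcal Y]$, so almost all fibres are empty. Otherwise Noether normalization makes $k[\mathcal Y_k]$ finite over a polynomial ring $k[x_1,\dots,x_{e'}]$, $e'\le e$. After inverting finitely many primes, the $x_j$ lift to $O_{B_1}[\mathcal Y]$, and the finitely many monic equations over $k[x_1,\dots,x_{e'}]$ satisfied by the generators of $O_{B_0}[\mathcal Y]$ have $B_1$-integral coefficients and hold in $O_{B_1}[\mathcal Y]$. So $O_{B_1}[\mathcal Y]$ is generated, as a module over the image of $O_{B_1}[x_1,\dots,x_{e'}]$, by some $c$ elements.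 Reduce modulo $v\notin B_1$: the fibre over an $\mathbf F_v$-point of $\mathbf A^{e'}$ is the spectrum of an $\mathbf F_v$-algebra of dimension $\le c$, so it has at most $c$ points. There are $q_v^{e'}\le q_v^e$ such points.

**Step 3: the target open set.** We fix what has to be hit. A nonempty open subset of $U(\mathbf A^S)$ contains a nonempty set
$$\mathcal O=\prod_{v\in B\setminus S}U_v\times\prod_{v\notin B}\mathcal U(O_v),$$
with $B\supset B_0$ finite and $U_v\subset U(k_v)$ open. As $\mathcal O\ne\emptyset$, each $\mathcal U(O_v)$ occurring is nonempty, so we may enlarge $B$, taking $U_v=\mathcal U(O_v)$ at the new places, and assume $q_v^2>2Nc_3$ for $v\notin B$. By (4),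
$$\#\mathcal G(\mathbf F_v)\ge\tfrac12q_v^D>Nc_3q_v^{D-2}\ge N\cdot\#\mathcal Z(\mathbf F_v)\qquad(v\notin B).\tag{5}$$
*We must find a point of $G(k)$ in $\mathcal O$.* It will have the form $\gamma t_i$. By continuity of multiplication at $(u,1)$ with $u\in U_v$, for each $v\in B\setminus S$ there are a nonempty open $U_v'\subset G(k_v)$ and an open neighborhood $V_v$ of $1$ with $U_v'V_v\subset U_v$.

**Step 4: the set $\Lambda$ of admissible translations is Zariski dense.** Let
$$\Lambda=\{t\in G(k):\ t\in V_v\ (v\in B\setminus S),\ t\in\mathcal G(O_v)\ (v\notin B)\}.$$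
Fix one $v\notin B$. By SA for $G$ off $S$, $\Lambda$ is dense in $\mathcal G(O_v)$ for the $v$-adic topology. This is a nonempty open subset of $G(k_v)$, hence Zariski dense, as $G$ is smooth and geometrically irreducible: the $k_v$-points of a proper closed subset have empty interior in the $D$-dimensional manifold $G(k_v)$. So $\Lambda$ is Zariski dense in $G$. It is even Zariski dense in $G_{\bar k}$: if $f\in\bar k[G]$ vanishes on $\Lambda$, write $f=\sum e_jf_j$ with $f_j\in k[G]$ and $e_j\in\bar k$ linearly independent over $k$; since $f_j(t)\in k$ for $t\in\Lambda$, every $f_j$ vanishes on $\Lambda$, so $f=0$.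

**Step 5: generic translates.** *There are $t_1,\dots,t_N\in\Lambda$ such that, with $Z_i=Zt_i^{-1}$, $\dim\bigcap_{i\in I}Z_i\le D-1-|I|$ for every nonempty $I\subset\{1,\dots,N\}$ (empty if the number is negative). In particular any $D$ of the $Z_i$ have empty intersection.*

For $|I|=1$ this is $\dim Z\le D-2$. Choose the $t_i$ inductively. Given $t_1,\dots,t_j$, for each nonempty $I\subset\{1,\dots,j\}$ and each irreducible component $Y$ over $\bar k$ of $\bigcap_IZ_i$ pick a point $y\in Y(\bar k)$. Choose $t_{j+1}\in\Lambda$ outside the finitely many proper closed subsets $y^{-1}Z$ of $G_{\bar k}$, which is possible by Step 4 because $G_{\bar k}$ is irreducible. Then $yt_{j+1}\notin Z$, that is, $y\notin Z_{j+1}$. So $Y\not\subset Z_{j+1}$, and $Y\cap Z_{j+1}$ is empty or of dimension $<\dim Y$. Hence $\dim\bigcap_{I\cup\{j+1\}}Z_i\le(D-1-|I|)-1$.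

**Step 6: the function $F$.** Right multiplication by $t_i^{-1}$ is a linear automorphism of $M_r$ carrying $Z$ to $Z_i$, so $\dim R_d(Z_i)=\dim R_d(Z)\le c_2d^{D-2}$. Since
$$N\cdot c_2d^{D-2}\le\frac{d^D}{2D!}<\dim R_d(G),$$
the restriction map $R_d(G)\to\bigoplus_{i=1}^NR_d(Z_i)$ is not injective. So there is a polynomial $F$ of degree $\le d$ on $M_r$, not identically zero on $G$, vanishing on $Z_1\cup\dots\cup Z_N$.

**Step 7: the finite set $B'$ outside of which everything reduces well.** By definition of $\Lambda$, $t_i\in\mathcal G(O_B)$. Put $\mathcal Z_i=\mathcal Zt_i^{-1}\subset\mathcal G_{O_B}$. It is flat over $O_B$ with generic fibre $Z_i$, and $\mathcal Z_i(\mathbf F_v)=\mathcal Z(\mathbf F_v)\bar t_i^{-1}$ for $v\notin B$. Choose a finite $B'\supset B$ so large that for $v\notin B'$ the following hold.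

* (i) $F$ has $v$-integral coefficients, and $F(x)=0$ in $\mathbf F_v$ for every $x\in\mathcal Z_i(\mathbf F_v)$. For the second part, $F$ vanishes on the generic fibre of $\mathcal Z_i$ over $O_v$, which is flat, so $O_v[\mathcal Z_i]$ is torsion-free and $F=0$ there.
* (ii) $\#\{x\in\mathcal G(\mathbf F_v):F(x)=0\}\le c_4q_v^{D-1}$ with $c_4$ independent of $v$. This is (NN) for $\{F=0\}\subset\mathcal G$, whose generic fibre has dimension $\le D-1$ because $F\ne0$ on the irreducible $G$.
* (iii) Every $x\in\mathcal G(\mathbf F_v)$ lies in at most $D-1$ of the sets $\mathcal Z_i(\mathbf F_v)$. Indeed the finitely many intersections of $D$ of the $\mathcal Z_i$ have empty generic fibre by Step 5, hence empty fibres outside a finite set of places.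
* (iv) $\sum_{v\notin B'}2Nc_3q_v^{-2}<\tfrac14$. This is possible because $\sum_vq_v^{-2}\le[k:\mathbf Q]\sum_pp^{-2}<\infty$ over finite $v$.

## 7. Random elements of $G(k)$ and their reductions

**Step 1: two test sets.** We choose open sets $E,E'$ in $G(\mathbf A)$ so that any $\gamma$ carrying a point of $E'$, moved by $H$, into $E$ satisfies the conditions we want at $B'\setminus S$. Let $K_v(1)=\ker(\mathcal G(O_v)\to\mathcal G(\mathbf F_v))$ and define $E=E_S\times\prod_{v\notin S}E_v$, $E'=E'_S\times\prod_{v\notin S}E'_v$ as follows.

* At $S$: $E_S=E_S'$ is a relatively compact open neighborhood of $1$ in $G(k_S)$.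
* $v\in B\setminus S$: $E_v\neq\emptyset$ and $E_v'\ni1$ are relatively compact open in $G(k_v)$ with $E_vE_v'^{-1}\subset U_v'$.
* $v\in B'\setminus B$: $E_v'=K_v(1)$ and $E_v=\{g\in\mathcal G(O_v):\bar g\notin\bigcup_i\mathcal Z_i(\mathbf F_v)\}$. By (5) the sets $\mathcal Z_i(\mathbf F_v)$ do not cover $\mathcal G(\mathbf F_v)$, and points lift because $\mathcal G$ is smooth, so $E_v\neq\emptyset$.
* $v\notin B'$: $E_v=E_v'=\mathcal G(O_v)$.

Both sets are nonempty, open and relatively compact. Let $m=m_S\otimes\bigotimes_{v\notin S}m_v$ be the Haar measure on $G(\mathbf A)$ inducing the probability measure on $X$; we normalize $m_v(\mathcal G(O_v))=1$ for $v\notin B'$ and put the remaining constant into $m_S$. The group $G(\mathbf A)$ is unimodular.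

**Step 2: the measures $P_n$.** We count $\gamma$ with weights that can be written as a matrix coefficient of $\rho(\mu^n)$. For $A\subset G(\mathbf A)$ relatively compact open, let $\varphi_A(x)=\sum_{\gamma\in G(k)}1_A(\gamma x)$, a function on $X$. If $\gamma x,\gamma_0x\in A$ then $\gamma\gamma_0^{-1}\in G(k)\cap AA^{-1}$, which is finite since $G(k)$ is discrete; so $\varphi_A$ is bounded by $\#(G(k)\cap AA^{-1})$. Also $\int_X\varphi_A=m(A)$. For $\gamma\in G(k)$ put
$$\nu_n(\gamma)=\int_{E'}\int_H1_E(\gamma yh)\,d\mu^n(h)\,dm(y)\ge0 .$$
Unfolding the sum that defines $\varphi_{E'}$,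
$$\langle\rho(\mu^n)\varphi_E,\varphi_{E'}\rangle=\int_{E'}\int_H\varphi_E(yh)\,d\mu^n(h)\,dm(y)=\sum_{\gamma\in G(k)}\nu_n(\gamma).$$
By (1),
$$M_n:=\sum_\gamma\nu_n(\gamma)=m(E)m(E')+O(\lambda^n),\qquad m(E)m(E')>0 .$$
For $n$ large let $P_n=\nu_n/M_n$, a probability measure on $G(k)$.

**Step 3: where $\gamma$ lives, and how large it is.** If $\nu_n(\gamma)>0$, then $\gamma yh\in E$ for some $y\in E'$, $h\in\operatorname{supp}\mu^n$, so $\gamma\in Eh^{-1}E'^{-1}$, with $h$ affecting only the components in $S$. For $v\in B'\setminus B$ multiplication by $K_v(1)$ does not change reductions. Hence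
$$\gamma\in U_v'\ (v\in B\setminus S);\quad\gamma\in\mathcal G(O_v),\ \bar\gamma\notin\textstyle\bigcup_i\mathcal Z_i(\mathbf F_v)\ (v\in B'\setminus B);\quad\gamma\in\mathcal G(O_v)\ (v\notin B').\tag{6}$$
At $v\in S$ we have $\gamma=e\,h^{-1}e'^{-1}$ with $e,e'$ in relatively compact sets, and $h^{-1}\in\operatorname{supp}\mu^n$ by symmetry of $\mu$, so (2) applies to it. At $v\in B'\setminus S$, $\gamma$ lies in a fixed relatively compact set. So, with $C$ independent of $n$,
$$\prod_{v\in B'}\max(1,\|\gamma\|_v)\le Ce^{an}.\tag{7}$$

**Step 4: equidistribution modulo $v$.** Here the spectral gap does its work, uniformly in $v$. Let $v\notin B'$ and $A\subset\mathcal G(\mathbf F_v)$. Let $E_A\subset E$ be obtained by replacing the $v$-component by $\{g\in\mathcal G(O_v):\bar g\in A\}$, and $E'_1\subset E'$ by replacing the $v$-component by $K_v(1)$.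

The integral defining $\nu_n(\gamma)$ is a product of a factor at $S$ and the factors $m_{v'}(\{y\in E'_{v'}:\gamma y\in E_{v'}\})$ for $v'\notin S$. For $(E,E')$ the $v$-factor is $1$ if $\gamma\in\mathcal G(O_v)$ and $0$ otherwise. For $(E_A,E_1')$ it is $m_v(K_v(1))$ if $\gamma\in\mathcal G(O_v)$ and $\bar\gamma\in A$, and $0$ otherwise, since $\gamma y$ and $\gamma$ have the same reduction for $y\in K_v(1)$. The other factors agree. By smoothness $\mathcal G(O_v)\to\mathcal G(\mathbf F_v)$ is onto, so $m_v(K_v(1))=1/\#\mathcal G(\mathbf F_v)$. Unfolding for $(E_A,E'_1)$ therefore gives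
$$\sum_{\bar\gamma\in A}\nu_n(\gamma)=\#\mathcal G(\mathbf F_v)\,\langle\rho(\mu^n)\varphi_{E_A},\varphi_{E_1'}\rangle .$$
Now $m(E_A)=m(E)\frac{|A|}{\#\mathcal G(\mathbf F_v)}$ and $m(E_1')=\frac{m(E')}{\#\mathcal G(\mathbf F_v)}$, while $\varphi_{E_A}\le\varphi_E$ and $\varphi_{E_1'}\le\varphi_{E'}$. By (1) the right side equals $m(E)m(E')\frac{|A|}{\#\mathcal G(\mathbf F_v)}$ up to an error of at most $2q_v^D\lambda^n\|\varphi_E\|\|\varphi_{E'}\|$. Dividing by $M_n$,
$$P_n(\bar\gamma\in A)=(1+o(1))\frac{|A|}{\#\mathcal G(\mathbf F_v)}+O(\lambda^nq_v^D),\tag{8}$$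
where $o(1)$ (as $n\to\infty$) and $O(\cdot)$ are uniform in $v\notin B'$ and $A$, because only $E$ and $E'$ enter the constants.

## 8. One translate survives all places

Let $z=e^{\delta n}$, $n\to\infty$.

**Step 1: $F(\gamma)\ne0$ with probability more than $3/4$.** One place suffices. Fix $v\notin B'$ with $q_v>16c_4$. If $F(\gamma)=0$ then $F(\bar\gamma)=0$ in $\mathbf F_v$. By (8), (ii) and (4),
$$P_n(F(\gamma)=0)\le(1+o(1))\frac{c_4q_v^{D-1}}{\frac12q_v^D}+o(1)=(1+o(1))\frac{2c_4}{q_v}+o(1)<\frac14$$
for $n$ large.

**Step 2: small places, by the union bound.** By (4), $\#\bigcup_i\mathcal Z_i(\mathbf F_v)/\#\mathcal G(\mathbf F_v)\le2Nc_3q_v^{-2}$ for $v\notin B'$. At most $[k:\mathbf Q]z$ finite places have $q_v\le z$. By (8) and (iv),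
$$P_n\big(\exists v\notin B',\ q_v\le z,\ \exists i:\bar\gamma\in\mathcal Z_i(\mathbf F_v)\big)\le(1+o(1))\sum_{v\notin B'}\frac{2Nc_3}{q_v^2}+O(z^{D+1}\lambda^n)\le\tfrac14(1+o(1))+O(\lambda^{n/2}),$$
which is $<\frac12$ for $n$ large. Since $\frac14+\frac12<1$, for all large $n$ there is $\gamma$ with $\nu_n(\gamma)>0$, $F(\gamma)\neq0$, and $\bar\gamma\notin\mathcal Z_i(\mathbf F_v)$ for all $i$ and all $v\notin B'$ with $q_v\le z$.

**Step 3: few large places divide $F(\gamma)$.** Let $\mathcal T=\{v\notin B':q_v>z,\ |F(\gamma)|_v<1\}$. For $v\notin B'$, $F(\gamma)$ is $v$-integral by (i) and (6), and for $v\in\mathcal T$ we have $|F(\gamma)|_v^{-1}\ge q_v>z$. Since $F(\gamma)\in k^\times$, the product formula and (7) give, with $C_F,C'\ge1$ independent of $n$,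
$$z^{|\mathcal T|}\le\prod_{v\notin B'}|F(\gamma)|_v^{-1}=\prod_{v\in B'}|F(\gamma)|_v\le C_F\prod_{v\in B'}\max(1,\|\gamma\|_v)^d\le C'e^{adn}.$$
Taking logarithms, $|\mathcal T|\le\frac{ad}\delta+\frac{\log C'}{\delta n}\le\frac{ad}\delta+1$ for $n$ large.

**Step 4: choosing the index.** By (iii), each $v\in\mathcal T$ has at most $D-1$ indices $i$ with $\bar\gamma\in\mathcal Z_i(\mathbf F_v)$. So at most $(D-1)(\frac{ad}\delta+1)<N$ indices are spoiled, by (3). Fix $i$ with $\bar\gamma\notin\mathcal Z_i(\mathbf F_v)$ for all $v\in\mathcal T$. We check that $\bar\gamma\notin\mathcal Z_i(\mathbf F_v)$ for *all* $v\notin B$: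

* $v\in B'\setminus B$: by (6);
* $v\notin B'$ and $q_v\le z$: by Step 2;
* $v\in\mathcal T$: by the choice of $i$;
* $v\notin B'$, $q_v>z$, $v\notin\mathcal T$: then $|F(\gamma)|_v=1$, so $F(\bar\gamma)\ne0$ in $\mathbf F_v$, and (i) applies.

**Step 5: the point.** Put $g=\gamma t_i\in G(k)$. For $v\in B\setminus S$, $g\in U_v'V_v\subset U_v$. For $v\notin B$, $g\in\mathcal G(O_v)$, and $\bar\gamma\notin\mathcal Z_i(\mathbf F_v)=\mathcal Z(\mathbf F_v)\bar t_i^{-1}$ says $\bar g\notin\mathcal Z(\mathbf F_v)$, so $g\in\mathcal U(O_v)$. In particular $g\in U(k)$, and $g\in\mathcal O$. As the open subset of $U(\mathbf A^S)$ was arbitrary, $U=G\setminus Z$ satisfies SA off $S$. This proves Theorem 1. $\blacksquare$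

**Order of choices.** There is no circularity: the embedding, $\mu,\lambda,a,\delta,c_2$ depend only on $G,S,Z$. Then come $d$ and $N$; then $B_0,c_3$ and $B$; then the $t_i$; then $F$; then $B',c_4$; then $E,E'$; and finally $n$. The set $B'$ may be enormous compared with $d$, but it only affects constants that $n$ overwhelms.

## 9. Removing a divisor destroys strong approximation

We prove Theorem 2. The case $G=1$ is trivial, and "if" is Theorem 1. For "only if", suppose $U$ satisfies SA off $S$. The model for the second part is the example $\mathbf G_m$ of Section 1: a nowhere vanishing function takes unit values, and units form too small a group.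

**Step 1: $G$ satisfies SA off $S$.** It suffices that every nonempty basic open set $\prod_{v\in B\setminus S}W_v\times\prod_{v\notin B}\mathcal G(O_v)$ of $G(\mathbf A^S)$ meets the image of $U(\mathbf A^S)\to G(\mathbf A^S)$: this map is continuous, so the preimage is then a nonempty open set and contains a point of $U(k)\subset G(k)$. Now $U(k_v)$ is dense in $G(k_v)$ for every $v$, so we can pick a point of $U(k_v)\cap W_v$ or $U(k_v)\cap\mathcal G(O_v)$ as needed. For almost all $v$ we pick it in $\mathcal U(O_v)$: this set is nonempty because $\#\mathcal G(\mathbf F_v)\ge\frac12q_v^D$ exceeds the $O(q_v^{D-1})$ points of the complement (by (NN)), and points lift by smoothness.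

**Step 2: a double cover of $U$.** Suppose $\operatorname{codim}(G\setminus U,G)=1$, and let $D_1$ be a $k$-irreducible component (reduced) of codimension $1$. We have $\operatorname{Pic}G=0$: the kernel of $\operatorname{Pic}G\to\operatorname{Pic}G_{\bar k}=0$ is $H^1(k,\bar k[G]^\times)$. By Rosenlicht's lemma a unit on $G_{\bar k}$ is a constant times a character, and a semisimple group has no nontrivial characters, so this is $H^1(k,\bar k^\times)=0$ (Hilbert 90). So $D_1=\operatorname{div}(f)$ with $f\in k[G]$, and $f\in k[U]^\times$ because $D_1\cap U=\emptyset$. As $D_1$ is geometrically reduced (characteristic $0$), $f$ vanishes to order exactly one along a component of $D_{1,\bar k}$. So $f$ is not a square in $\bar k(G)$. Hence $V=\{y^2=f\}\to U$ is an étale double cover; it is geometrically irreducible, since every component of $V_{\bar k}$ dominates $U_{\bar k}$ and the generic fibre is the field $\bar k(G)(\sqrt f)$.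

Choose $B\supset S\cup\infty\cup\{v\mid2\}$ finite and a smooth model $\mathcal U/O_B$ of $U$ with geometrically irreducible fibres such that $f\in\mathcal O(\mathcal U)^\times$, the fibres of $\mathcal V=\{y^2=f\}$ over $O_B$ are geometrically irreducible, and $\mathcal U(\mathbf F_v)\neq\emptyset$ for $v\notin B$.

**Step 3: a place where all $B$-units are squares.** The group $O_B^\times$ is finitely generated, so $L=k(\sqrt u:u\in O_B^\times)$ is finite Galois over $k$. By Chebotarev there are $v\notin B$ totally split in $L$ with $q_v$ as large as we like. For such $v$, $L$ embeds in $k_v$, so every $u\in O_B^\times$ is a square in $O_v^\times$.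

**Step 4: an open set without rational points.** By Lang–Weil, $\#\mathcal U(\mathbf F_v)=q_v^D+O(q_v^{D-1/2})$. Since $q_v$ is odd, each nonzero square has two square roots, so the number of $x\in\mathcal U(\mathbf F_v)$ with $f(x)$ a square is $\frac12\#\mathcal V(\mathbf F_v)=\frac12q_v^D+O(q_v^{D-1/2})$. For $q_v$ large some $x$ has $f(x)$ not a square; it lifts to $\mathcal U(O_v)$. So $\Omega_v=\{g\in\mathcal U(O_v):f(g)\notin O_v^{\times2}\}$ is open and nonempty. Then
$$\prod_{v'\in B\setminus S}U(k_{v'})\times\Omega_v\times\prod_{v'\notin B\cup\{v\}}\mathcal U(O_{v'})$$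
is open and nonempty in $U(\mathbf A^S)$. A $k$-point $\gamma$ in it would have $f(\gamma)$ a unit at every place outside $B$, so $f(\gamma)\in O_B^\times$, hence $f(\gamma)\in O_v^{\times2}$ by Step 3, contradicting $\gamma\in\Omega_v$. So $U$ fails SA off $S$, a contradiction. $\blacksquare$

## 10. Homogeneous spaces with simply connected stabilizer, and affine quadrics

We prove Theorem 3 by pulling $Z$ back to $G$. The obstacle is that $G(k_v)\to X(k_v)$ need not be onto at real places, so the base point of the orbit map must be chosen with care.

**Facts on $H^1$.** For a field $K\supset k$ and $x\in X(K)$, the fibre of $G\to X=G/H$ above $x$ is an $H$-torsor over $K$; its class in $H^1(K,H)$ depends only on the orbit $G(K)x$, and this identifies the set of $G(K)$-orbits on $X(K)$ with $\ker(H^1(K,H)\to H^1(K,G))$. For $H$ semisimple simply connected: $H^1(k_v,H)=1$ for $v$ finite (Kneser), and $H^1(k,H)\to\prod_{v\text{ real}}H^1(k_v,H)$ is bijective (Kneser–Harder–Chernousov).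

Let $Z\subset X$ be closed of codimension $\ge2$, $U=X\setminus Z$, and let $\mathcal O=\prod_{v\in B\setminus S}U_v\times\prod_{v\notin B}\mathcal U(O_v)$ be a nonempty basic open set of $U(\mathbf A^S)$, with $B\supset S\cup\infty$, $\mathcal X,\mathcal Z$ models over $O_B$ and $\mathcal U=\mathcal X\setminus\mathcal Z$. Pick $u_v\in U_v$ for $v\in B\setminus S$.

**Step 1: a good base point.** We want $x_1\in X(k)$ whose local orbits contain all the $u_v$. For $v$ finite or complex, $H^1(k_v,H)=1$, so $G(k_v)$ acts transitively on $X(k_v)$ and there is no condition. For real $v\notin S$ (so $v\in B\setminus S$) let $\xi_v\in\ker(H^1(k_v,H)\to H^1(k_v,G))$ be the class of the orbit of $u_v$; for real $v\in S$ put $\xi_v=1$. By surjectivity for $H$ there is $\xi\in H^1(k,H)$ with components $\xi_v$ at the real places. Its image in $H^1(k,G)$ is trivial at all real places, hence trivial by injectivity for $G$. So $\xi$ is the class of the $G(k)$-orbit of some $x_1\in X(k)$. At real $v\notin S$, $x_1$ and $u_v$ have the same class. Thus every $u_v$ with $v\in B\setminus S$, and every point of $X(k_v)$ for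 $v$ finite, lies in $G(k_v)x_1$.

**Step 2: lifting to $G$.** Let $\pi:G\to X$, $g\mapsto gx_1$. It is smooth and surjective, so $\widetilde Z=\pi^{-1}(Z)$ has codimension $\ge2$ in $G$. Enlarge $B$, taking $U_v=\mathcal U(O_v)\neq\emptyset$ at the new places, so that $\pi$ extends to $\mathcal G\to\mathcal X$ over $O_B$ with $\mathcal G$ a smooth affine model of $G$ and, with $\widetilde{\mathcal Z}=\pi^{-1}(\mathcal Z)$, $(\mathcal G\setminus\widetilde{\mathcal Z})(\mathbf F_v)\ne\emptyset$ for $v\notin B$. The last condition holds for large $q_v$ by Lang–Weil for $\mathcal G$ and (NN) for $\widetilde{\mathcal Z}$. The new places are finite, so Step 1 still covers all of $B\setminus S$. Then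
$$\prod_{v\in B\setminus S}\pi^{-1}(U_v)\times\prod_{v\notin B}(\mathcal G\setminus\widetilde{\mathcal Z})(O_v),\qquad\pi^{-1}(U_v)\subset G(k_v),$$
is open in $(G\setminus\widetilde Z)(\mathbf A^S)$. It is nonempty by Step 1 and by smoothness. By Theorem 1 it contains some $\gamma\in G(k)$. Since $\pi$ maps $(\mathcal G\setminus\widetilde{\mathcal Z})(O_v)$ into $\mathcal U(O_v)$, we get $\pi(\gamma)\in U(k)\cap\mathcal O$. This proves the first part.

**Step 3: quadrics are such homogeneous spaces.** Let $x\in X(k)$, $X=\{q=a\}$. By Witt's theorem the orthogonal group acts transitively on $X(\bar k)$; so does $\mathrm{SO}(q)$, since the stabilizer of $x$ in the orthogonal group contains reflections in vectors of $x^\perp$; hence so does $\mathrm{Spin}(q)$. The stabilizer of $x$ in $\mathrm{SO}(q)$ is $\mathrm{SO}(q|_{x^\perp})$, and its preimage in $\mathrm{Spin}(q)$ is $\mathrm{Spin}(q|_{x^\perp})$. In characteristic $0$ this gives $X=\mathrm{Spin}(q)/\mathrm{Spin}(q|_{x^\perp})$. As $q(x)=a\neq0$, $q|_{x^\perp}$ is nondegenerate of rank $n-1\ge3$, so the stabilizer is semisimple simply connected.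

**Step 4: $\mathrm{Spin}(q)$ satisfies SA off $S$.** By (KP) we must see that each $k$-simple factor is noncompact at $v_0$. For $n\ge5$, $\mathrm{Spin}(q)$ is absolutely almost simple, and noncompact over $k_{v_0}$ since $q$ is isotropic there. For $n=4$, $\mathrm{Spin}(q)=R_{L/k}\mathrm{SL}_1(Q)$ with $L$ the discriminant étale algebra of degree $2$ and $Q$ a quaternion algebra over $L$, the even Clifford algebra. We claim $Q\otimes_kk_{v_0}\cong M_2(L_{v_0})$, where $L_{v_0}=L\otimes_kk_{v_0}$. Over $k_{v_0}$, $q$ is the sum of a hyperbolic plane and a binary form. So there are $e,f$ in the plane and $w$ orthogonal to them with, in the Clifford algebra, $e^2=f^2=0$, $ef+fe=1$, $w^2=q(w)\ne0$, and $w$ anticommuting with $e,f$. Then $ef$ and $fe$ are even idempotents with sum $1$. Moreover $(e+f)^2=1$ and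
$$(e+f)\,ef\,(e+f)=fef(e+f)=f(e+f)=fe,$$
using $fef=f(1-fe)=f$; and $w$ commutes with $ef$ and $fe$. So the invertible even element $(e+f)w$ conjugates $ef$ to $fe$. Hence in each field component of $L_{v_0}$ both $ef$ and $fe$ are nonzero, so the quaternion algebra there has a nontrivial idempotent and is split. Over $k_{v_0}$ the group becomes $R_{L_{v_0}/k_{v_0}}\mathrm{SL}_2$. If $L$ is a field, $\mathrm{Spin}(q)$ is the only $k$-simple factor, with $k_{v_0}$-points $\mathrm{SL}_2(L_{v_0})$; if $L=k\times k$ there are two, each with $k_{v_0}$-points $\mathrm{SL}_2(k_{v_0})$. All are noncompact. So $\mathrm{Spin}(q)$ satisfies SA off $S$, and the first part applies to $X$. $\blacksquare$
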